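\title{Quasiconformal maps that send large subsets of a hyperplane to null sets}

\begin{abstract}
For every $n\ge 3$ we construct a quasiconformal map of $\mathbb R^n$ that sends a set of full measure in a hyperplane to a set of $(n-1)$-dimensional measure zero. We also construct one that does this to a set of positive measure while the image of the hyperplane has locally finite $(n-1)$-dimensional measure. The maps are limits of smooth diffeomorphisms, obtained by periodic perturbations in ever thinner slabs around the hyperplane: one stretches the hyperplane unevenly and then corrugates it until the map is again almost conformal along it. A converse estimate bounds from below, in terms of the area of the image, the part of a cube that is not sent to a null set.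
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A homeomorphism $f:U\to V$ between open subsets of $\mathbb R^n$ is \emph{quasiconformal} if it is orientation-preserving and there is a constant $H\ge1$ such that every $x\in U$ has a radius $r_x>0$ with
\begin{equation}\label{eq:qc}
\sup_{|y-x|=r}|f(y)-f(x)|\le H\inf_{|y-x|=r}|f(y)-f(x)|\qquad\text{for all }0<r\le r_x .
\end{equation}
We then say that $f$ is quasiconformal \emph{with constant} $H$. The condition says that a small sphere about $x$ is mapped between two spheres about $f(x)$ whose radii have ratio at most $H$. It restricts the shape of the image and leaves its size free. For example, $f(z)=|z|z$ is quasiconformal with any constant $H>2$: at $z\ne0$ the singular values of $Df(z)$ are $2|z|$ and $|z|$, and spheres about $0$ go to spheres. Yet it shrinks the ball of radius $r$ about $0$ to a ball of radius $r^2$.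

This map shrinks at one point. We ask whether a quasiconformal map can shrink at most points of a hyperplane. Let $|\cdot|_m$ denote $m$-dimensional Hausdorff measure, normalized so that it agrees with Lebesgue measure on $\mathbb R^m$. A subset of $\mathbb R^m$ has \emph{full measure} in an open set $O\subset\mathbb R^m$ if it contains $O$ up to a null set. The problem is to decide whether the following two statements hold for every $n\ge3$.
\begin{itemize}
\item[(a)] There are a quasiconformal map $f:\mathbb R^n\to\mathbb R^n$ and a set $E\subset\mathbb R^{n-1}\times\{0\}$ of full $(n-1)$-measure with $|f(E)|_{n-1}=0$.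
\item[(b)] There are a quasiconformal map $f:\mathbb R^n\to\mathbb R^n$ such that $f(\mathbb R^{n-1}\times\{0\})$ has locally finite $(n-1)$-measure, and a set $E\subset\mathbb R^{n-1}\times\{0\}$ with $|E|_{n-1}>0$ and $|f(E)|_{n-1}=0$.
\end{itemize}
For $n=3$ both statements are known results (N.--Romney); the question for all $n\ge3$ is posed in \cite{slides}.

The simplest maps give no example. If $f^{-1}$ is locally Lipschitz, then $|f(E)|_{n-1}=0$ forces $|E|_{n-1}=0$, and the same holds if $f^{-1}$ is locally Lipschitz off a point, as for $|z|z$. We shall also see in Remark~\ref{rem:flat} that no example maps the hyperplane into a hyperplane. One might therefore guess that at least (b) fails, since finite area looks like a substitute for flatness. It is not: both statements hold, and the proof is uniform in $n\ge3$ and does not use the case $n=3$.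

Throughout, $m=n-1$, points of $\mathbb R^n$ are written $z=(x,t)$ with $x\in\mathbb R^m$ and $t\in\mathbb R$, and $\mathbb R^m$ is identified with $\mathbb R^m\times\{0\}$. The standard basis is $e_1,\dots,e_n$, and \emph{periodic} means $\mathbb Z^m$-periodic.

\begin{theorem}\label{thm:main}
Let $n\ge3$ and $m=n-1$.
\begin{itemize}
\item[(a)] There are a quasiconformal map $f:\mathbb R^n\to\mathbb R^n$ and a set $E\subset\mathbb R^m$ of full $m$-measure with $|f(E)|_m=0$.
\item[(b)] For every $s\in(0,1)$ there are constants $H=H(n,s)$ and $C=C(n,s)$ such that for every $\varepsilon\in(0,1)$ there are a quasiconformal map $f:\mathbb R^n\to\mathbb R^n$ with constant $H$ and a closed set $E\subset\mathbb R^m$, with $f(z+e_i)=f(z)+e_i$ and $E+e_i=E$ for $i\le m$, such that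
\[
|[0,1]^m\setminus E|_m\le\varepsilon,\qquad |f(E)|_m=0,\qquad |f([0,1]^m)|_m\le C\varepsilon^{-(m-s)/s}.
\]
In particular $|E|_m>0$, and $f(\mathbb R^m)$ has locally finite $m$-measure.
\end{itemize}
\end{theorem}

In part (b) the complement of $E$ may have arbitrarily small measure per unit cell, at the price of a large area. The second theorem, which is not needed for the answer to the problem, shows that this price has to be paid.

\begin{theorem}\label{thm:converse}
Let $n\ge3$, $m=n-1$, and let $f:\mathbb R^n\to\mathbb R^n$ be quasiconformal with constant $H$. There is $c=c(n,H)>0$ such that for each closed cube $Q\subset\mathbb R^m$ with $|f(Q)|_m<\infty$ and each $E\subset Q$ with $|f(E)|_m=0$,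
\begin{equation}\label{eq:converse}
\frac{|Q\setminus E|_m}{|Q|_m}\ \ge\ c\left(\frac{(\operatorname{diam}f(Q))^m}{|f(Q)|_m}\right)^{1/(m-1)}.
\end{equation}
Consequently:
\begin{itemize}
\item[(i)] if $f(\mathbb R^m)$ has locally finite $m$-measure and $|f(E)|_m=0$, then $E$ has full measure in no nonempty open subset of $\mathbb R^m$;
\item[(ii)] if $f$ and $E$ are as in Theorem~\ref{thm:main}(a), then every nonempty open subset of $\mathbb R^m$ has image of infinite $m$-measure;
\item[(iii)] if $f(z+e_i)=f(z)+e_i$ for $i\le m$, $|f(E)|_m=0$ and $|[0,1]^m\setminus E|_m\le\varepsilon$, then $|f([0,1]^m)|_m\ge c^{m-1}\varepsilon^{-(m-1)}$. Here $m-1$ cannot be replaced by any larger exponent with a constant depending only on $n$ and $H$.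
\end{itemize}
\end{theorem}

The last sentence of (iii) comes from Theorem~\ref{thm:main}(b), because $(m-s)/s$ decreases to $m-1$ as $s\uparrow1$. Whether the exponent $m-1$ itself is attained is not decided here.

\begin{remark}[Flat images]\label{rem:flat}
Suppose that $f(\mathbb R^m)$ lies in a hyperplane and $|f(E)|_m=0$. Then $|E|_m=0$. Indeed, enlarging $E$ to the preimage in $\mathbb R^m$ of a Borel null set that contains $f(E)$, we may assume that $E$ is Borel. Each $f(Q)$ lies in an $m$-dimensional ball of radius $\operatorname{diam}f(Q)$, so the right side of \eqref{eq:converse} is bounded below by a positive constant, for all cubes $Q$. Thus $E$ has no point of density, and the Lebesgue density theorem gives $|E|_m=0$. Read the other way, \eqref{eq:converse} describes the examples of Theorem~\ref{thm:main}(b): as $Q$ shrinks to a density point of $E$, the ratio $|f(Q)|_m/(\operatorname{diam}f(Q))^m$ tends to infinity. The image surface has finite area, but near such points it is more and more wrinkled at small scales.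
\end{remark}

Section~\ref{sec:idea} explains the construction for $n=2$ and $n=3$. After the standard facts of Section~\ref{sec:facts}, Sections~\ref{sec:perturb}--\ref{sec:proof1} prove Theorem~\ref{thm:main}. Section~\ref{sec:converse} proves Theorem~\ref{thm:converse} and depends only on Section~\ref{sec:facts}.

\section{The construction in dimensions two and three}\label{sec:idea}

\subsection{Length against area}\label{sub:length}

Consider a model situation. Let $F$ be a $C^1$ diffeomorphism of $\mathbb R^n$ with $F(z+e_i)=F(z)+e_i$ for $i\le m$, and suppose that $F$ is conformal along the hyperplane, that is, $DF(x,0)^TDF(x,0)=\rho(x)^2I$ with $\rho>0$. We want $\rho$ to be small at most points. But the segment from $x$ to $x+e_i$ is mapped to a curve whose endpoints are at distance $1$, so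
\[
\int_0^1\rho(x+\xi e_i)\,d\xi\ge1\qquad\text{for every }x\in\mathbb R^m\text{ and }i\le m .
\]
Hence the set where $\rho$ is not small meets every unit segment parallel to an axis; the natural choice is a grid of thin \emph{walls}. Moreover $\int_{[0,1]^m}\rho\ge1$. If $\rho\le\omega<1$ on a measurable set $E$ with $|[0,1]^m\setminus E|_m\le\varepsilon$, then H\"older's inequality gives
\[
1-\omega\le\int_{[0,1]^m\setminus E}\rho\le\varepsilon^{(m-1)/m}\Big(\int_{[0,1]^m}\rho^m\Big)^{1/m},
\]
and $\int\rho^m$ is the area of $F([0,1]^m)$. So the area is at least $(1-\omega)^m\varepsilon^{-(m-1)}$. This is the smooth model of Theorem~\ref{thm:converse}. For $m=1$ shrinking costs nothing. For $m\ge2$ it costs area, and the image has to use the normal direction to store it.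

\subsection{The plane: stretching and rescaling}\label{sub:plane}

We fix three auxiliary objects, which are used in the whole paper.

\emph{The profile.} Let $\lambda,\delta\in(0,1)$. Let $\varphi:\mathbb R\to[0,1]$ be smooth and $1$-periodic, supported in each period in an interval of length $\delta$, and equal to $1$ on an interval of length $\delta/2$. Then $\varphi/\int_0^1\varphi\le2/\delta$. Put
\begin{equation}\label{eq:profile}
a=\lambda+(1-\lambda)\frac{\varphi}{\int_0^1\varphi},\qquad p(y)=\int_0^y(a(\xi)-1)\,d\xi .
\end{equation}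
Then $\int_0^1a=1$, $\lambda\le a\le 2/\delta$, and $a=\lambda$ outside an interval of length $\delta$ in each period. The function $p$ is smooth and $1$-periodic, and $1+p'=a$.

\emph{The cutoff.} Let $\chi:\mathbb R\to[0,1]$ be smooth, with $\chi=1$ near $0$ and $\chi(\sigma)=0$ for $|\sigma|\ge1$.

\emph{The localized dilations.} For $\theta>0$ let $\Phi_\theta:\mathbb R\to\mathbb R$ be the time-$\log\theta$ map of the flow of the vector field $V(\sigma)=\sigma\chi(\sigma)$. It is smooth in $(\theta,\sigma)$, each $\Phi_\theta$ is a diffeomorphism with $\Phi_\theta'>0$, and $\Phi_1=\mathrm{id}$. The zeros of $V$ are fixed, so $\Phi_\theta(0)=0$ and $\Phi_\theta(\sigma)=\sigma$ for $|\sigma|\ge1$. At the fixed point $0$ the derivative is $\Phi_\theta'(0)=e^{V'(0)\log\theta}=\theta$.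

Now let $n=2$ and $\lambda=\frac12$. For integers $1\le\nu<\nu'$ consider
\[
\Psi(x,t)=\big(x+\tfrac1\nu\chi(\nu t)p(\nu x),\,t\big),\qquad \Psi'(x,t)=\big(x,\,\tfrac1{\nu'}\Phi_{a(\nu x)}(\nu't)\big).
\]
The differentials are
\[
D\Psi=\begin{pmatrix}1+\chi(\nu t)p'(\nu x)&\chi'(\nu t)p(\nu x)\\0&1\end{pmatrix},\qquad
D\Psi'=\begin{pmatrix}1&0\\ \frac{\nu}{\nu'}a'(\nu x)\,\partial_\theta\Phi_\theta(\nu' t)&\Phi_\theta'(\nu' t)\end{pmatrix},
\]
where $\theta=a(\nu x)$. If $\nu'$ is much larger than $\nu$, both range in a compact set of invertible matrices that does not depend on the frequencies. On the line $t=0$ they are $\operatorname{diag}(a(\nu x),1)$ and $\operatorname{diag}(1,a(\nu x))$; the lower left entry vanishes because $\Phi_\theta(0)=0$ for all $\theta$. Since $\Psi'$ fixes the line pointwise,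
\[
D(\Psi\circ\Psi')(x,0)=a(\nu x)\,I .
\]
So $F_1=\Psi\circ\Psi'$ is the identity for $|t|\ge1/\nu$ and is conformal along the line, with a factor that equals $\frac12$ except on a proportion $\delta$ of the line.

Repeat this, composing on the right with maps of much higher frequency. The danger in an infinite composition is that distortions multiply. Here they do not. The new maps differ from the identity only in a slab around the line so thin that $DF_1(x,t)$ is close to $DF_1(x,0)$, a multiple of $I$. In that slab the distortion is essentially that of the new maps alone, and outside it nothing has changed. After $k$ rounds the conformal factor is about $\rho_k(x)=a(\nu_0x)\cdots a(\nu_{k-1}x)$. For rapidly growing frequencies the factors are nearly independent. The mean of $\rho_k$ stays near $1$, as \S\ref{sub:length} requires, but lower moments decay: for $\delta=\frac1{50}$,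
\[
\int_0^1a^{1/2}\le2^{-1/2}+\delta(2/\delta)^{1/2}=2^{-1/2}+\tfrac15<1 ,
\]
so $\int\rho_k^{1/2}$ decays geometrically and $\rho_k\to0$ almost everywhere.

\subsection{Three-space: corrugation}\label{sub:space}

Let $n=3$ and stretch both coordinates of the plane by $x_i\mapsto x_i+\frac1\nu p(\nu x_i)$. Along the plane the differential is $\operatorname{diag}(a(y_1),a(y_2),1)$ with $y=\nu x$. The walls are the strips where $a(y_1)>\lambda$ or $a(y_2)>\lambda$. On a wall of the first kind, away from the crossings, the first entry is as large as $1/\delta$ and the second is $\lambda$. A normal rescaling cannot make this conformal, and by Remark~\ref{rem:flat} no scheme that keeps the plane invariant can succeed. The remedy is to lengthen the short direction by wrinkling it into the normal direction.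

Identify the plane spanned by $e_2$ and $e_3$ with $\mathbb C$. For an amplitude $\alpha\in\mathbb R$ and a speed $r>0$ let
\begin{equation}\label{eq:J}
\Gamma(y)=r\int_0^ye^{i\alpha\cos2\pi\xi}\,d\xi,\qquad J(\alpha)=\int_0^1\cos(\alpha\cos2\pi\xi)\,d\xi .
\end{equation}
The shift $\xi\mapsto\xi+\frac12$ changes the sign of $\cos2\pi\xi$, so
\begin{equation}\label{eq:sinzero}
\int_0^1\sin(\alpha\cos2\pi\xi)\,d\xi=0 ,
\end{equation}
and $\Gamma(y+1)=\Gamma(y)+rJ(\alpha)$. If $rJ(\alpha)=1$, then $\Gamma$ is a periodic perturbation of the axis that is traversed at constant speed $r$. With $\vartheta=\alpha\cos2\pi y$, the map $(y,\sigma)\mapsto\Gamma(y)+\sigma\,ie^{i\vartheta}$ has at $\sigma=0$ the partial derivatives $re^{i\vartheta}$ and $ie^{i\vartheta}$. Its differential is therefore a rotation times $\operatorname{diag}(r,1)$: the metric is multiplied by $r$ in one direction and is otherwise unchanged.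

Two features of this device shape the construction. First, $r=1/J(\alpha)\ge1$, so a corrugation can only lengthen. The conformal factor that we aim for must dominate both $a(y_1)$ and $a(y_2)$. The maximum is not smooth, so we take the sum $\Sigma(y)=a(y_1)+a(y_2)$, and we choose $\lambda=\frac14$ so that $\Sigma=\frac12$ off the walls. Second, the map has to be cut off to the identity for $|\sigma|\ge1$ and remain a diffeomorphism, which is guaranteed when $\alpha$ is small. So one corrugation gains only a factor $r$ close to $1$, and we use a fixed number $M$ of them, at increasing frequencies. One round thus runs through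
\[
(1,1,1)\ \to\ (a(y_1),a(y_2),1)\ \to\ (a(y_1),a(y_2),\Sigma)\ \to\ (\Sigma,a(y_2),\Sigma)\ \to\ (\Sigma,\Sigma,\Sigma),
\]
where a triple lists the stretch factors in the directions $e_1,e_2,e_3$. Now $\int\Sigma=2$, but thin walls still give a contracting moment: for $\delta=\frac1{256}$,
\[
\int_{[0,1]^2}\Sigma^{1/2}\le2^{-1/2}+2\delta(4/\delta)^{1/2}=2^{-1/2}+\tfrac14<1 .
\]
This is the construction for part (a). By Theorem~\ref{thm:converse}(ii) it produces infinite area. For part (b) we stop the construction at the points where the conformal factor has exceeded a threshold. To do this smoothly, each round carries a coefficient $c(x)\in[0,1]$; the round acts at full strength where $c=1$ and does nothing where $c=0$. A reader interested only in (a) may put $c=1$ throughout.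

\section{Standard facts}\label{sec:facts}

\emph{Distortion of a matrix.} For an invertible matrix $A$ let $\kappa(A)=\|A\|\,\|A^{-1}\|$, with the operator norm. This is the ratio of the largest to the smallest singular value. So $\kappa\ge1$, $\kappa(AB)\le\kappa(A)\kappa(B)$, and $\|A^{-1}\|\le\|A\|^{n-1}/|\det A|$ because $|\det A|$ is the product of the singular values. For symmetric matrices, $G\le G'$ means $\langle Gv,v\rangle\le\langle G'v,v\rangle$ for all $v$.

\emph{Quasisymmetry.} Let $\eta$ be a homeomorphism of $[0,\infty)$; it is increasing and $\eta(0)=0$. A homeomorphism $F:\mathbb R^n\to\mathbb R^n$ is \emph{$\eta$-quasisymmetric} if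
\begin{equation}\label{eq:qs}
|F(x)-F(y)|\le\eta\Big(\frac{|x-y|}{|x-z|}\Big)|F(x)-F(z)|\qquad\text{for all }x,y,z\text{ with }x\ne z .
\end{equation}
This is a global form of \eqref{eq:qc}: taking $|x-y|=|x-z|=r$ gives \eqref{eq:qc} for all radii, with $H=\eta(1)$. Unlike \eqref{eq:qc}, it passes to pointwise limits. The one deep fact that we use is the converse implication.

\begin{proposition}\label{prop:F}
Let $n\ge2$ and let $F:\mathbb R^n\to\mathbb R^n$ be an orientation-preserving homeomorphism with
\[
\limsup_{r\to0}\frac{\sup_{|y-x|=r}|F(y)-F(x)|}{\inf_{|y-x|=r}|F(y)-F(x)|}\le H\qquad\text{for all }x\in\mathbb R^n .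
\]
Then $F$ is $\eta$-quasisymmetric with $\eta$ depending only on $n$ and $H$.
\end{proposition}

Here \cite[\S34]{V1} gives $K$-quasiconformality with $K=K(n,H)$, and \cite{V2} gives quasisymmetry with $\eta=\eta_{n,K}$; see also \cite{HK}. The proposition applies to quasiconformal maps of $\mathbb R^n$ with constant $H$. For a $C^1$ diffeomorphism the upper limit equals $\max_{|v|=1}|DF(x)v|/\min_{|v|=1}|DF(x)v|=\kappa(DF(x))$, so it also applies to $C^1$ diffeomorphisms with $\det DF>0$ and $\kappa(DF)\le H$ everywhere.

\emph{Topology.} A continuous injective map $\mathbb R^n\to\mathbb R^n$ is open (invariance of domain). A proper continuous map $\mathbb R^n\to\mathbb R^n$ is closed, and a proper local homeomorphism $\mathbb R^n\to\mathbb R^n$ is a covering map, hence a homeomorphism because $\mathbb R^n$ is simply connected. The local degree of a homeomorphism of $\mathbb R^n$ is $+1$ at all points or $-1$ at all points; in the first case it is orientation-preserving.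

\emph{Hausdorff measure.} The measure $|A|_m$ is a dimensional constant times the limit, as $r\to0$, of the infimum of $\sum_i(\operatorname{diam}A_i)^m$ over countable covers of $A$ by sets of diameter at most $r$. It is defined for all sets, it is countably additive on Borel sets, and every set lies in a Borel set of the same measure. A $1$-Lipschitz map does not increase it. If $\Theta:\mathbb R^m\to\mathbb R^n$ is injective and $C^1$, and $Y\subset\mathbb R^m$ is Borel, then $|\Theta(Y)|_m=\int_Y\sqrt{\det(D\Theta^TD\Theta)}\le\int_Y\|D\Theta\|^m$ (the area formula).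

\section{Fast periodic perturbations}\label{sec:perturb}

All maps of Section~\ref{sec:idea} have the form ``identity plus $\frac1\nu$ times a function oscillating at frequency $\nu$'', with coefficients that vary slowly in $x$. We treat such maps once. From now on $n\ge3$.

Let $\mathcal D$ be the set of $C^\infty$ diffeomorphisms $F$ of $\mathbb R^n$ with $\det DF>0$, $F(z+e_i)=F(z)+e_i$ for $i\le m$, and $F(z)=z$ for $|t|\ge1$. It is closed under composition. For $F\in\mathcal D$ the matrix $DF(x,t)$ is periodic in $x$ and equals $I$ for $|t|\ge1$, so by compactness $DF$ is uniformly continuous, and $DF$ and $(DF)^{-1}$ are bounded.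

A \emph{move} is a $C^\infty$ map $U:\mathbb R^m\times\mathbb R^m\times\mathbb R\to\mathbb R^n$, written $U(x,y,\sigma)$, that is periodic in $x$ and in $y$, vanishes for $|\sigma|\ge1$, and satisfies $\det N>0$ everywhere, where
\[
N(x,y,\sigma)=I+D_{(y,\sigma)}U(x,y,\sigma).
\]
We think of $x$ as the slow variable and of $(y,\sigma)$ as the fast ones. For a positive integer $\nu$, the \emph{frequency}, let
\[
\Psi_\nu(x,t)=(x,t)+\tfrac1\nu\,U(x,\nu x,\nu t).
\]

\begin{lemma}\label{lem:perturb}
Let $F\in\mathcal D$ and let $U$ be a move.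
\begin{itemize}
\item[(i)] For all large $\nu$, $\Psi_\nu\in\mathcal D$ and $F\circ\Psi_\nu\in\mathcal D$.
\item[(ii)] $\Psi_\nu=\mathrm{id}$ on $\{|t|\ge1/\nu\}$. If $U(x,\cdot,\cdot)\equiv0$ for some $x$, then $\Psi_\nu(x,t)=(x,t)$ for all $t$.
\item[(iii)] $\sup|F\circ\Psi_\nu-F|\to0$ as $\nu\to\infty$.
\item[(iv)] As $\nu\to\infty$, uniformly for $x\in\mathbb R^m$ and $|t|\le1/\nu$,
\[
D(F\circ\Psi_\nu)(x,t)=DF(x,0)\,N(x,\nu x,\nu t)+o(1).
\]
\end{itemize}
\end{lemma}

\begin{proof}
Part (ii) is read off from the formula for $\Psi_\nu$. By periodicity and the support condition, $U$, $D_xU$ and $N$ are bounded, and $\det N$ is bounded below by a positive constant. The chain rule gives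
\begin{equation}\label{eq:DPsi}
D\Psi_\nu(x,t)=N(x,\nu x,\nu t)+O(1/\nu)\qquad\text{uniformly,}
\end{equation}
the error being the contribution of $\frac1\nu D_xU$. So $\det D\Psi_\nu>0$ everywhere for large $\nu$. Since $\Psi_\nu-\mathrm{id}$ is bounded, $\Psi_\nu$ is proper, hence a diffeomorphism of $\mathbb R^n$. Since $\nu$ is an integer, $U(x+e_i,\nu x+\nu e_i,\nu t)=U(x,\nu x,\nu t)$, so $\Psi_\nu(z+e_i)=\Psi_\nu(z)+e_i$. With (ii) this proves (i). Part (iii) follows from $|F\circ\Psi_\nu-F|\le\sup\|DF\|\,\sup|U|/\nu$. For $|t|\le1/\nu$ we have $|\Psi_\nu(x,t)-(x,0)|\le(1+\sup|U|)/\nu$, so $DF(\Psi_\nu(x,t))=DF(x,0)+o(1)$ by uniform continuity. Multiplying by \eqref{eq:DPsi} and using that $DF$ and $N$ are bounded gives (iv).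
\end{proof}

In dimension three and higher the identities of \S\ref{sub:plane} hold only up to the error in (iv). We therefore keep track of an exact diagonal model of the metric $G_F=DF^TDF$ along the hyperplane, and of a factor that measures the accumulated error. A \emph{gauge} is a smooth periodic map $g=(g_1,\dots,g_n):\mathbb R^m\to(0,\infty)^n$; put $\Delta_g=\operatorname{diag}(g_1^2,\dots,g_n^2)$. For $q\ge1$, a map $F\in\mathcal D$ is \emph{$q$-pinched by $g$} if
\[
q^{-1}\Delta_g(x)\le G_F(x,0)\le q\,\Delta_g(x)\qquad\text{for all }x\in\mathbb R^m .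
\]
Since $\langle G_Fv,v\rangle=|DFv|^2$, this gives $\|DF(x,0)\|\le\sqrt q\max_jg_j(x)$ and $\|DF(x,0)^{-1}\|\le\sqrt q/\min_jg_j(x)$, so
\begin{equation}\label{eq:kappagauge}
\kappa(DF(x,0))\le q\,\frac{\max_jg_j(x)}{\min_jg_j(x)} .
\end{equation}
We say that a move $U$ \emph{transforms $g$ into $g^+$} if $g^+(x,y)\in(0,\infty)^n$ is smooth and periodic in $x$ and in $y$, and
\[
N(x,y,0)^T\Delta_g(x)N(x,y,0)=\operatorname{diag}\big(g_1^+(x,y)^2,\dots,g_n^+(x,y)^2\big).
\]
Equivalently, the columns $Ne_j$ at $\sigma=0$ are orthogonal for the inner product $\langle v,w\rangle_g=\sum_jg_j^2v_jw_j$ and have lengths $g_j^+$.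

\begin{lemma}\label{lem:pinch}
Let $F\in\mathcal D$ be $q$-pinched by $g$, let the move $U$ transform $g$ into $g^+$, and let $q_+>q$. For all large $\nu$ the map $F_+=F\circ\Psi_\nu$ is $q_+$-pinched by the gauge $x\mapsto g^+(x,\nu x)$, and
\begin{equation}\label{eq:slab}
\kappa(DF_+(x,t))\le2\,\kappa(DF(x,0))\,\kappa(N(x,\nu x,\nu t))\qquad\text{for }|t|\le1/\nu .
\end{equation}
\end{lemma}

\begin{proof}
Write $\Delta_+$ for the diagonal matrix with entries $g_j^+(x,\nu x)^2$, and $N=N(x,\nu x,0)$. By Lemma~\ref{lem:perturb}(iv), $G_{F_+}(x,0)=N^TG_F(x,0)N+o(1)$ uniformly, and the pinching of $F$ gives $q^{-1}\Delta_+\le N^TG_F(x,0)N\le q\Delta_+$. By periodicity $\Delta_+\ge c_+I$ with $c_+>0$ independent of $x$ and $\nu$. An error of norm at most $c_+\min(q_+-q,\,q^{-1}-q_+^{-1})$ is therefore absorbed when $q$ is replaced by $q_+$. For \eqref{eq:slab}, the matrices $A=DF(x,0)N(x,y,\sigma)$ lie in a compact set of invertible matrices, and $\kappa$ is uniformly continuous on a neighborhood of this set. So $\kappa(A+o(1))\le\kappa(A)+1\le2\kappa(A)$ for large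 $\nu$, and $\kappa(A)\le\kappa(DF(x,0))\kappa(N)$.
\end{proof}

The point of \eqref{eq:slab} is that the right side involves the old map only on the hyperplane, where \eqref{eq:kappagauge} controls it.

\section{Three moves and one cycle}\label{sec:moves}

\subsection{Constants}\label{sub:constants}

Fix $s\in(0,1)$ and $\lambda=\frac1{2m}$. Let $a$ and $p$ be as in \eqref{eq:profile}, and put $\Sigma(y)=\sum_{j\le m}a(y_j)$ for $y\in\mathbb R^m$. Then $\frac12\le\Sigma\le2m/\delta$, and $\Sigma(y)=m\lambda=\frac12$ except on a subset of $[0,1]^m$ of measure at most $m\delta$. Hence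
\begin{equation}\label{eq:gamma0}
\gamma_0:=\int_{[0,1]^m}\Sigma^s\le2^{-s}+m\delta\,(2m/\delta)^s=2^{-s}+m(2m)^s\delta^{1-s}.
\end{equation}
Since $s<1$, we can fix $\delta=\delta(m,s)$ so small that the right side is less than $1$; we fix $a$ and $p$ accordingly. (For $s=1$ this is impossible, as $\int\Sigma=m$.) Fix $\gamma\in(\gamma_0,1)$ and put $b=\gamma^{1/(2s)}\in(0,1)$.

For $c\in[0,1]$ and $y\in\mathbb R^m$ we interpolate between the identity and the full round of \S\ref{sub:space}:
\[
A_i(c,y)=1-c^2+c^2a(y_i)=1+c^2p'(y_i),\qquad T(c,y)=1-c^2+c^2\Sigma(y).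
\]
Thus $T(0,y)=1$ and $T(1,y)=\Sigma(y)$. As convex combinations, the numbers $1$, $A_i$, $T$ lie in $[\lambda,T_*]$ with $T_*=2m/\delta$; let $R=T_*/\lambda$. The factor by which direction $i$ has to be lengthened is
\[
\frac{T}{A_i}=1+c^2w_i,\qquad w_i(c,y)=\frac1{A_i}\sum_{j\ne i}a(y_j)\in(0,R],
\]
where $w_i>0$ because $m\ge2$. The function $\psi(u)=\int_0^1(1+\xi u)^{-1}d\xi$ is smooth and positive on $(-1,\infty)$, at most $1$ for $u\ge0$, and $u\psi(u)=\log(1+u)$. Therefore
\begin{equation}\label{eq:W}
T=A_i\,e^{c^2W_i},\qquad W_i(c,y)=w_i\,\psi(c^2w_i)\in(0,R],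
\end{equation}
and $W_i$ is smooth and periodic in $y$.

The reason for writing $c^2$ is the relation between speed and amplitude of a corrugation. The function $J$ of \eqref{eq:J} is even and real analytic, and $J(\alpha)=1-\alpha^2/4+O(\alpha^4)$ because $\int_0^1\cos^22\pi\xi\,d\xi=\frac12$. Near $0$ we can thus write $-\log J(\alpha)=\alpha^2k(\alpha)$ with $k$ smooth and $k(0)=\frac14$. The map $\alpha\mapsto\alpha\sqrt{k(\alpha)}$ has derivative $\frac12$ at $0$. Let $\mathcal A$ be its smooth inverse, defined on an interval $[-h_1,h_1]$ with $0<h_1\le1$. Then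
\begin{equation}\label{eq:amp}
\mathcal A(0)=0,\qquad |\mathcal A(h)|\le C_0|h|,\qquad J(\mathcal A(h))=e^{-h^2},
\end{equation}
with an absolute constant $C_0$. So the amplitude that produces the speed $r$ is a smooth function of $\sqrt{\log r}$, not of $r$. By \eqref{eq:W}, $\sqrt{\log(T/A_i)}=c\sqrt{W_i}$ is smooth also where $c$ vanishes.

\subsection{The moves}\label{sub:moves}

Let $g$ be a gauge.

\medskip
\noindent\textbf{(S) Stretch.} Let $c:\mathbb R^m\to[0,1]$ be smooth and periodic, and let
\[
U=\chi(\sigma)\,c(x)^2\,\big(p(y_1),\dots,p(y_m),0\big).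
\]
The matrix $N$ has diagonal entries $1+\chi c^2p'(y_i)\ge\lambda$ for $i\le m$ and $1$; its other nonzero entries, $\chi'c^2p(y_i)$, lie in the last column above the diagonal. So $\det N\ge\lambda^m$, the entries of $N$ are bounded in terms of $p$ and $\chi$, and $\kappa(N)\le\|N\|^n/\det N\le C(m,s)$. At $\sigma=0$ we have $\chi=1$ and $\chi'=0$, so $N=\operatorname{diag}(A_1,\dots,A_m,1)$. The move replaces $g_i$ by $g_iA_i(c(x),y)$ for $i\le m$ and keeps $g_n$.

\medskip
\noindent\textbf{(N) Normal rescaling.} Let $\theta:\mathbb R^m\to[\lambda,T_*]$ be smooth and periodic, and let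
\[
U=\big(\Phi_{\theta(x)}(\sigma)-\sigma\big)e_n .
\]
Then $N=\operatorname{diag}(1,\dots,1,\Phi'_{\theta(x)}(\sigma))$. The function $\Phi'_\theta(\sigma)$ is positive and continuous on the compact set $[\lambda,T_*]\times[-1,1]$ and equals $1$ for $|\sigma|\ge1$, so $\det N>0$ and $\kappa(N)\le C(m,s)$. The move replaces $g_n$ by $g_n\theta$ and keeps the other $g_j$.

\medskip
\noindent\textbf{(C) Corrugation in direction $i\le m$.} This is the map of \S\ref{sub:space}, written in the coordinates $(g_iy_i,g_n\sigma)$ in which $\langle\cdot,\cdot\rangle_g$ is Euclidean, and cut off by $\chi$. Assume $R^{-1}\le g_i/g_n\le R$. Let $h:\mathbb R^m\to[0,h_1]$ be smooth and periodic, and put $\alpha=\mathcal A(h(x))$, $r=e^{h(x)^2}$, $\vartheta=\alpha\cos2\pi y_i$,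
\[
u=\int_0^{y_i}\big(r\cos(\alpha\cos2\pi\xi)-1\big)\,d\xi,\qquad v=\frac{g_i}{g_n}\,r\int_0^{y_i}\sin(\alpha\cos2\pi\xi)\,d\xi .
\]
Both $u$ and $v$ are $1$-periodic in $y_i$: their integrands have mean zero, by $rJ(\alpha)=1$ and by \eqref{eq:sinzero}. Let
\[
U=\chi(\sigma)\,\big[u\,e_i+v\,e_n\big]+\sigma\chi(\sigma)\Big[-\frac{g_n}{g_i}\sin\vartheta\,e_i+(\cos\vartheta-1)\,e_n\Big].
\]

\begin{lemma}\label{lem:corr}
There is $h_0=h_0(m,s)\in(0,h_1]$ such that, if $h\le h_0$, then $U$ is a move with $\kappa(N)\le3$, and $U$ replaces $g_i$ by $r(x)g_i$ and keeps the other $g_j$.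
\end{lemma}

\begin{proof}
As $0\le h\le1$, we have $1\le r\le e$, $r-1\le eh$, and $|\alpha|\le C_0h$. Moreover $|\sin\vartheta|\le|\alpha|$, $|\cos\vartheta-1|\le|\alpha|$ and $|\partial_{y_i}\vartheta|\le2\pi|\alpha|$, so the $y_i$-derivatives of $\sin\vartheta$ and $\cos\vartheta$ are at most $2\pi|\alpha|$ in absolute value. Next,
\[
|\partial_{y_i}u|=|(r-1)\cos\vartheta+(\cos\vartheta-1)|\le(e+C_0)h,\qquad |\partial_{y_i}v|\le eRC_0h ,
\]
and the same bounds hold for $|u|$ and $|v|$, since these functions are $1$-periodic in $y_i$ and vanish at $y_i=0$. The only nonzero columns of $D_{(y,\sigma)}U$ are $\partial_{y_i}U$ and $\partial_\sigma U$, and their entries are sums of the quantities just estimated, multiplied by $\chi$, $\chi'$, $\sigma\chi$ or $(\sigma\chi)'$ and by $1$ or $g_n/g_i\le R$. So $\|N-I\|\le C(\chi,R)\sup h$, and this is at most $\frac12$ if $h\le h_0$ with $h_0$ small. Then the matrices $I+\xi(N-I)$, $0\le\xi\le1$, are invertible, so $\det N>0$; also $\|N\|\le\frac32$ and $\|N^{-1}\|\le2$, so $\kappa(N)\le3$.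

At $\sigma=0$ we have $\chi=1$, $\chi'=0$, $\sigma\chi=0$ and $(\sigma\chi)'=1$. Hence $Ne_j=e_j$ for $j\ne i,n$, and
\[
Ne_i=r\Big(\cos\vartheta\,e_i+\frac{g_i}{g_n}\sin\vartheta\,e_n\Big),\qquad Ne_n=-\frac{g_n}{g_i}\sin\vartheta\,e_i+\cos\vartheta\,e_n .
\]
These two vectors are orthogonal to the other $e_j$ for $\langle\cdot,\cdot\rangle_g$, and
\begin{align*}
\langle Ne_i,Ne_n\rangle_g&=r\big(-g_ig_n\sin\vartheta\cos\vartheta+g_ig_n\sin\vartheta\cos\vartheta\big)=0,\\
\langle Ne_i,Ne_i\rangle_g&=r^2\big(g_i^2\cos^2\vartheta+g_i^2\sin^2\vartheta\big)=r^2g_i^2,\\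
\langle Ne_n,Ne_n\rangle_g&=g_n^2\sin^2\vartheta+g_n^2\cos^2\vartheta=g_n^2.\qedhere
\end{align*}
\end{proof}

Fix an integer $M\ge R/h_0^2$, so that $\sqrt{W_i/M}\le h_0$ by \eqref{eq:W}. Let $\kappa_1=\kappa_1(m,s)\ge3$ bound $\kappa(N)$ in (S), in (N), and in (C) with $h\le h_0$. All constants introduced so far depend only on $m$ and $s$.

\subsection{One cycle}\label{sub:cycle}

Let $\rho>0$ and $c\in[0,1]$ be smooth periodic functions on $\mathbb R^m$. A \emph{cycle} starts from the conformal gauge $\rho\,(1,\dots,1)$ and consists of $2+mM$ \emph{steps}. Each step composes the current map on the right with $\Psi_{\nu'}$, for a move $U$ and a new frequency $\nu'$.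
\begin{enumerate}
\item Apply (S) with coefficient $c$ and frequency $\nu$. The gauge becomes $\rho\,(A_1,\dots,A_m,1)$, where $A_i=A_i(c(x),\nu x)$.
\item Apply (N) with $\theta=\tau$, where $\tau(x)=T(c(x),\nu x)$. The gauge becomes $\rho\,(A_1,\dots,A_m,\tau)$.
\item For $i=1,\dots,m$, apply (C) in direction $i$ successively $M$ times, with
\[
h(x)=c(x)\sqrt{W_i(c(x),\nu x)/M}\le h_0 .
\]
This $h$ is smooth because $W_i>0$. Each time $g_i$ is multiplied by $e^{h^2}=(\tau/A_i)^{1/M}\ge1$. Meanwhile $\rho A_i\le g_i\le\rho\tau=g_n$, so $g_i/g_n\in[R^{-1},1]$ as (C) requires, and after $M$ times $g_i=\rho\tau$.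
\end{enumerate}
In parts 2 and 3, $\nu$ is the frequency of part 1, which is already fixed; since it is an integer, $\tau$ and $h$ are smooth periodic functions of the slow variable. Only this frequency enters the gauges, because in (N) and (C) the new gauge does not depend on $y$. We record three properties.
\begin{itemize}
\item[(P1)] The final gauge is conformal again: it is $\rho\tau\,(1,\dots,1)$.
\item[(P2)] Every gauge of the cycle satisfies $\max_jg_j/\min_jg_j\le R$, since $g_j/\rho\in[\lambda,T_*]$.
\item[(P3)] If $c(x)=0$, then $U(x,\cdot,\cdot)\equiv0$ for every move of the cycle.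
\end{itemize}
For (P3): in (S), $U$ has the factor $c(x)^2$; in (N), $\tau(x)=1$ and $\Phi_1=\mathrm{id}$; in (C), $h=0$, so $\alpha=0$, $r=1$ and $u=v=\sin\vartheta=\cos\vartheta-1=0$.

\section{The limit map}\label{sec:limit}

Let $F_0=\mathrm{id}$ and $\rho_0=1$. Suppose that $F_k\in\mathcal D$ and the gauge $\rho_k(1,\dots,1)$ are given. Choose a smooth periodic $c_k:\mathbb R^m\to[0,1]$; the choice, in terms of $\rho_k$, is made in Section~\ref{sec:proof1}, and everything in this section holds for any choice. Apply one cycle with $\rho=\rho_k$ and $c=c_k$, call $\nu_k$ the frequency of its first step and $F_{k+1}$ the resulting map. By (P1),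
\begin{equation}\label{eq:rho}
\rho_{k+1}(x)=\rho_k(x)\,T(c_k(x),\nu_kx).
\end{equation}
We compare $\rho_k$ with the factor that the construction would have at full strength,
\[
P_k(x)=\prod_{j<k}\Sigma(\nu_jx),\qquad P_0=1 .
\]
Let $F^{(j)}$ be the map after $j$ steps in total, so that $F_k=F^{(k(2+mM))}$. The frequencies of all steps form a strictly increasing sequence of positive integers, chosen one after the other, each so large that the following conditions hold.
\begin{itemize}
\item[(C1)] $F^{(j)}\in\mathcal D$, the bound \eqref{eq:slab} holds for the $j$th step, and $F^{(j)}$ is $(2-2^{-j})$-pinched by the current gauge.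
\item[(C2)] $\sup|F^{(j)}-F^{(j-1)}|\le2^{-j}$.
\item[(C3)] $\|DF_k(x,t)\|\le2\|DF_k(x,0)\|$ for $|t|\le2/\nu_k$.
\item[(C4)] $\int_{[0,1]^m}P_{k+1}^s\le\gamma\int_{[0,1]^m}P_k^s$.
\end{itemize}
Condition (C1) holds for $j=0$ with $q=1$, and Lemmas~\ref{lem:perturb} and~\ref{lem:pinch} propagate it, since $2-2^{-j}$ is strictly increasing. Condition (C2) is Lemma~\ref{lem:perturb}(iii). Conditions (C3) and (C4) concern the choice of $\nu_k$ when $F_k$ and $P_k$ are known. The first holds for large $\nu_k$ because $DF_k$ is uniformly continuous and $\|DF_k\|$ is bounded below. The second is the near independence of oscillations at separated frequencies: for continuous periodic $\phi_1,\phi_2$,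
\begin{equation}\label{eq:average}
\int_{[0,1]^m}\phi_1(x)\phi_2(\nu x)\,dx\to\int_{[0,1]^m}\phi_1\int_{[0,1]^m}\phi_2\qquad(\nu\to\infty,\ \nu\in\mathbb N).
\end{equation}
To see this, divide $[0,1]^m$ into $\nu^m$ cubes of side $1/\nu$. On each cube replace $\phi_1$ by its value at the center; the error tends to $0$ uniformly. The integral of $\phi_2(\nu\,\cdot)$ over each cube is $\nu^{-m}\int\phi_2$, so the result is a Riemann sum of $\phi_1$ times $\int\phi_2$. With $\phi_1=P_k^s>0$ and $\phi_2=\Sigma^s$ the limit in \eqref{eq:average} is $\gamma_0\int P_k^s<\gamma\int P_k^s$, which gives (C4).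

From (C4) we get $\int_{[0,1]^m}P_k^s\le\gamma^k$. Chebyshev's inequality and $b^{-s}\gamma=\gamma^{1/2}$ then give, for $\Lambda>0$ and $k\ge0$,
\begin{equation}\label{eq:cheb}
|\{x\in[0,1]^m:P_k(x)>\Lambda b^k\}|_m\le(\Lambda b^k)^{-s}\gamma^k=\Lambda^{-s}\gamma^{k/2}.
\end{equation}

\begin{proposition}\label{prop:limit}
The maps $F_k$ satisfy
\begin{equation}\label{eq:conf}
\tfrac12\rho_k(x)^2I\le G_{F_k}(x,0)\le2\rho_k(x)^2I ,
\end{equation}
and they converge uniformly to a map $f:\mathbb R^n\to\mathbb R^n$ that is $\eta$-quasisymmetric and quasiconformal with constant $H=\eta(1)$, where $\eta$ depends only on $n$ and $s$. Moreover $f(z+e_i)=f(z)+e_i$ for $i\le m$, the map $f-\mathrm{id}$ is bounded, and $f=F_k$ on $\{|t|\ge1/\nu_k\}$.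
\end{proposition}

\begin{proof}
The bounds \eqref{eq:conf} follow from (C1). Let $K_0=4R\kappa_1$. We claim that $\kappa(DF^{(j)})\le K_0$ on $\mathbb R^n$ for all $j$. This holds for $j=0$. Let $\nu$ be the frequency of the $j$th step. On the slab $|t|\le1/\nu$, the bounds \eqref{eq:slab} and \eqref{eq:kappagauge}, with $q\le2$ and (P2), give $\kappa(DF^{(j)})\le2\cdot2R\cdot\kappa_1=K_0$. Off the slab $F^{(j)}=F^{(j-1)}$, and the claim follows by induction.

By Proposition~\ref{prop:F}, all $F_k$ are $\eta$-quasisymmetric with one $\eta$ that depends only on $n$ and $K_0$, hence on $n$ and $s$. By (C2) they converge uniformly to a continuous map $f$, which inherits \eqref{eq:qs}, the periodicity, and the identity $f(z)=z$ for $|t|\ge1$. If $f(x)=f(z)$ for some $x\ne z$, then \eqref{eq:qs} would give $f(y)=f(x)$ for all $y$, which is false; so $f$ is injective, and it is open by invariance of domain. The map $f-\mathrm{id}$ is continuous, periodic in $x$ and zero for $|t|\ge1$, hence bounded. So $f$ is proper, its image is closed as well as open, and $f$ is a homeomorphism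 onto $\mathbb R^n$. It is the identity on an open set, so it is orientation-preserving, and \eqref{eq:qs} gives \eqref{eq:qc} with $H=\eta(1)$. Finally, all steps from cycle $k$ on have frequency at least $\nu_k$, so their factors $\Psi$ are the identity on $\{|t|\ge1/\nu_k\}$. There $F^{(j)}=F_k$ for all later $j$, and $f=F_k$.
\end{proof}

We have to show that $f$ shrinks where $\rho_k\to0$. The bound \eqref{eq:conf} concerns $F_k$, and on the hyperplane $f$ differs from $F_k$ by infinitely many further steps. But at height $1/\nu_k$ the two maps agree, and quasisymmetry carries size information from there down to cubes of side $1/\nu_k$ in the hyperplane.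

\begin{lemma}\label{lem:null}
If $X\subset[0,1]^m$ and $\omega_k:=\sup_X\rho_k\to0$ as $k\to\infty$, then $|f(X)|_m=0$.
\end{lemma}

\begin{proof}
Let $\ell=1/\nu_k$ and divide $[0,1]^m$ into $\nu_k^m$ closed cubes of side $\ell$. Let $Q'$ be one of them that contains a point $x\in X$. By (C3) and \eqref{eq:conf}, $\|DF_k(x,t)\|\le2\sqrt2\,\rho_k(x)\le3\omega_k$ for $|t|\le2\ell$. Since $f=F_k$ at $(x,\ell)$ and $(x,2\ell)$, we get $|f(x,2\ell)-f(x,\ell)|\le3\ell\omega_k$. For $y\in Q'$ we have $|(y,0)-(x,\ell)|\le\sqrt{m\ell^2+\ell^2}=\sqrt n\,\ell$, so \eqref{eq:qs} with base point $(x,\ell)$ gives $|f(y,0)-f(x,\ell)|\le3\eta(\sqrt n)\ell\omega_k$. Hence $\operatorname{diam}f(Q')\le C'\omega_k/\nu_k$ with $C'=6\eta(\sqrt n)$. So $f(X)$ is covered by at most $\nu_k^m$ sets of diameter at most $C'\omega_k/\nu_k\to0$, and the sum of the $m$th powers of their diameters is at most $(C'\omega_k)^m\to0$.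
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof1}

\subsection{Full measure}

Take $s=\frac12$ and $c_k\equiv1$ for all $k$. Then $\rho_k=P_k$ by \eqref{eq:rho}. By \eqref{eq:cheb} with $\Lambda=1$, the sets $\{x\in[0,1]^m:\rho_k(x)>b^k\}$ have summable measures, so by the Borel--Cantelli lemma almost every $x\in[0,1]^m$ lies in one of the sets
\[
X_N=\{x\in[0,1]^m:\rho_k(x)\le b^k\text{ for all }k\ge N\},\qquad N\ge1 .
\]
Lemma~\ref{lem:null} gives $|f(X_N)|_m=0$. Let $E=\bigcup_NX_N+\mathbb Z^m$. It has full measure, and $f(E)$ is a countable union of translates of the sets $f(X_N)$, so $|f(E)|_m=0$. This proves (a).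

\subsection{Finite area}

Fix $s\in(0,1)$. Let $L\ge2$, to be chosen in terms of $\varepsilon$, and let $\Lambda_k=Lb^k$. We run the construction at full strength where $\rho_k\le\Lambda_k/2$ and switch it off where $\rho_k\ge\Lambda_k$. Let $\zeta:\mathbb R\to[0,1]$ be smooth, with $\zeta=1$ on $(-\infty,\frac12]$, $\zeta>0$ on $(-\infty,1)$ and $\zeta=0$ on $[1,\infty)$, and put
\[
c_k=\zeta(\rho_k/\Lambda_k),\qquad E=\{x\in\mathbb R^m:P_k(x)\le\Lambda_k/2\text{ for all }k\ge0\}.
\]
Thus $c_k(x)>0$ exactly when $\rho_k(x)<\Lambda_k$. The set $E$ is closed and periodic. It is defined through $P_k$, for which we have the estimate \eqref{eq:cheb}.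

\emph{The set $E$ is large and has null image.} On $E$ we have $\rho_k=P_k$ and $c_k=1$ for all $k$: indeed $\rho_0=P_0$, and $\rho_k=P_k\le\Lambda_k/2$ gives $c_k=1$ and then $\rho_{k+1}=\rho_k\Sigma(\nu_kx)=P_{k+1}$. So $\rho_k\le\Lambda_k/2\to0$ uniformly on $E$, and $|f(E)|_m=0$ by Lemma~\ref{lem:null} and periodicity. Since $P_0=1\le L/2$, the estimate \eqref{eq:cheb} with $\Lambda=L/2$ gives
\begin{equation}\label{eq:Elarge}
|[0,1]^m\setminus E|_m\le\sum_{k\ge1}(2/L)^s\gamma^{k/2}=C_1L^{-s},\qquad C_1=\frac{2^s\gamma^{1/2}}{1-\gamma^{1/2}} .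
\end{equation}

\emph{Once stopped, always stopped.} If $c_k(x)=0$, then $\rho_k(x)\ge\Lambda_k$ and $\rho_{k+1}(x)=\rho_k(x)T(0,\nu_kx)=\rho_k(x)>\Lambda_{k+1}$, so $c_{k+1}(x)=0$. By induction $c_j(x)=0$ for all $j\ge k$. By (P3) and Lemma~\ref{lem:perturb}(ii), every factor $\Psi$ used from cycle $k$ on fixes the point $(x,0)$. These factors are composed on the right, so
\begin{equation}\label{eq:stopped}
c_k(x)=0\quad\Longrightarrow\quad f(x,0)=F_k(x,0).
\end{equation}

\emph{The area.} Split $[0,1]^m$ into the disjoint Borel sets $Z=\{c_k>0\text{ for all }k\}$ and $Y_k=\{c_j>0\text{ for }j<k,\ c_k=0\}$, $k\ge0$. On $Z$ we have $\rho_k<\Lambda_k\to0$, so $|f(Z)|_m=0$ by Lemma~\ref{lem:null}. The set $Y_0$ is empty, because $\rho_0=1\le L/2$ gives $c_0=1$. For $k\ge1$, on $Y_k$ we have $\rho_{k-1}<\Lambda_{k-1}\le L$, so $\rho_k\le T_*L$ by \eqref{eq:rho}. By \eqref{eq:stopped}, the area formula for $x\mapsto F_k(x,0)$, and the bound $\|DF_k(x,0)\|\le\sqrt2\rho_k(x)$ from \eqref{eq:conf},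
\[
|f(Y_k)|_m=|F_k(Y_k)|_m\le(\sqrt2\,T_*L)^m|Y_k|_m .
\]
The sets $Y_k$ are disjoint and miss $E$, where all $c_k$ equal $1$. Summing and using \eqref{eq:Elarge},
\[
|f([0,1]^m)|_m\le(\sqrt2\,T_*L)^m\,|[0,1]^m\setminus E|_m\le C_2L^{m-s},\qquad C_2=(\sqrt2\,T_*)^mC_1 .
\]

\emph{Conclusion.} Take $L=\max\{2,(C_1/\varepsilon)^{1/s}\}$. Then $|[0,1]^m\setminus E|_m\le\varepsilon<1$, so $|E|_m>0$. As $\varepsilon<1$, we have $L\le\max\{2,C_1^{1/s}\}\,\varepsilon^{-1/s}$, so $|f([0,1]^m)|_m\le C\varepsilon^{-(m-s)/s}$ with $C=C(n,s)$. The constant $H$ of Proposition~\ref{prop:limit} does not depend on the coefficients $c_k$, hence not on $L$ or $\varepsilon$. Finally, since $f-\mathrm{id}$ is bounded, a ball meets the images of only finitely many cells $[0,1]^m+j$, $j\in\mathbb Z^m$, and these images are translates of $f([0,1]^m)$. So $f(\mathbb R^m)$ has locally finite $m$-measure. This proves (b), and with it Theorem~\ref{thm:main}. \qed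

\section{Proof of Theorem~\ref{thm:converse}}\label{sec:converse}

By Proposition~\ref{prop:F}, $f$ is $\eta$-quasisymmetric with $\eta$ depending only on $n$ and $H$; this is all we use. We imitate the H\"older argument of \S\ref{sub:length}. There is no conformal factor now, and its role at scale $1/j$ is played by $j\operatorname{diam}f(Q_i)$ on cubes $Q_i$ of side $1/j$. The identity ``area $=\int\rho^m$'' is replaced by the following lower bound. It holds because the image of the hyperplane separates two balls whose radii are comparable to the size of $f(Q')$.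

\begin{lemma}\label{lem:mass}
There is $c_0=c_0(n,\eta)>0$ such that every closed cube $Q'\subset\mathbb R^m$, with interior $\operatorname{int}Q'$ relative to $\mathbb R^m$, satisfies $|f(\operatorname{int}Q')|_m\ge c_0(\operatorname{diam}f(Q'))^m$.
\end{lemma}

\begin{proof}
Let $x$ be the center and $2r$ the side of $Q'$. We write $B(w,\varrho)$ for open balls of $\mathbb R^n$. Then $B(x,r)\cap\mathbb R^m\subset\operatorname{int}Q'$. Let $\ell>0$ be the minimum of $|f(z)-f(x)|$ over $z\in\mathbb R^n$ with $|z-x|=r$, attained at $z_0$. For $y\in Q'$ we have $|y-x|\le\sqrt m\,|z_0-x|$, so $|f(y)-f(x)|\le\eta(\sqrt m)\ell$ and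
\begin{equation}\label{eq:diamell}
\operatorname{diam}f(Q')\le2\eta(\sqrt m)\,\ell .
\end{equation}
The ball $B(f(x),\ell)$ is connected, contains $f(x)$ and misses $f(\partial B(x,r))$. The complement of $f(\partial B(x,r))$ is the disjoint union of two open sets, the images of $B(x,r)$ and of the exterior of its closure. So $B(f(x),\ell)\subset f(B(x,r))$.

Choose $\theta\in(0,1)$ with $\eta(\theta)\le\frac12$ and put $z_\pm=x\pm\theta re_n$. Comparing with $z_0$ gives $|f(z_\pm)-f(x)|\le\eta(\theta)\ell\le\ell/2$. Let $w\in\mathbb R^m$. Then $|w-z_\pm|\ge\theta r$, while $|x\pm re_n-z_\pm|\le r$ and $|x-z_\pm|=\theta r$. Using \eqref{eq:qs} twice with base point $z_\pm$,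
\[
\ell\le|f(x\pm re_n)-f(z_\pm)|+|f(z_\pm)-f(x)|\le\big(\eta(1/\theta)+\eta(1)\big)\,|f(w)-f(z_\pm)| .
\]
With $c_1=(\eta(1/\theta)+\eta(1))^{-1}$, the balls $B_\pm=B(f(z_\pm),c_1\ell)$ therefore miss $f(\mathbb R^m)$. The case $w=x$ gives $c_1\ell\le\ell/2$, so $B_\pm\subset B(f(x),\ell)$.

The complement of $f(\mathbb R^m)$ is the disjoint union of two open sets, the images of the upper and lower half-spaces. By connectedness $B_+$ lies in the first and $B_-$ in the second, and every segment from $B_+$ to $B_-$ meets $f(\mathbb R^m)$. The segment lies in the convex set $B(f(x),\ell)\subset f(B(x,r))$, so by injectivity it meets $f(B(x,r)\cap\mathbb R^m)\subset f(\operatorname{int}Q')$. Apply this to the segments from $f(z_-)+\xi$ to $f(z_+)+\xi$, where $\xi\perp f(z_+)-f(z_-)$ and $|\xi|<c_1\ell$. It follows that the orthogonal projection of $f(\operatorname{int}Q')$ along $f(z_+)-f(z_-)$ contains an $m$-dimensional ball of radius $c_1\ell$. The projection is $1$-Lipschitz, so $|f(\operatorname{int}Q')|_m\ge v_m(c_1\ell)^m$, where $v_m$ is the volume of the unit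 ball of $\mathbb R^m$. Now use \eqref{eq:diamell}.
\end{proof}

\begin{proof}[Proof of the estimate \eqref{eq:converse}]
Precomposing $f$ with a similarity of $\mathbb R^n$ that preserves $\mathbb R^m$ changes neither $\eta$ nor the two sides of \eqref{eq:converse}, so we may assume $Q=[0,1]^m$. The set $f(E)$ lies in a Borel set of $m$-measure zero. Replacing $E$ by the preimage of that set in $Q$ enlarges $E$ and does not increase $|Q\setminus E|_m$, so we may assume that $E$ is Borel. Since $f$ is a homeomorphism, $\mu(A)=|f(A)|_m$ is a Borel measure on $Q$; it is finite by hypothesis, $\mu(Q)>0$ by Lemma~\ref{lem:mass}, and $\mu(E)=0$.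

Let $d>0$ be the distance between the images of the faces $\{x_1=0\}$ and $\{x_1=1\}$ of $Q$, realized by points $u,v$ of these faces. For $y\in Q$ we have $|y-u|\le\sqrt m\le\sqrt m\,|v-u|$, so $|f(y)-f(u)|\le\eta(\sqrt m)d$ and
\begin{equation}\label{eq:d}
\operatorname{diam}f(Q)\le2\eta(\sqrt m)\,d .
\end{equation}

\emph{Length.} Let $j\in\mathbb N$ and divide $Q$ into $j^m$ closed cubes $Q_i$ of side $1/j$. They form $j^{m-1}$ rows parallel to $e_1$. On a segment parallel to $e_1$ that runs through a row from one face to the other, let $u_0,\dots,u_j$ be the points with first coordinates $0,\frac1j,\dots,1$. Consecutive points lie in one cube of the row, so $d\le\sum_k|f(u_k)-f(u_{k-1})|$ is at most the sum of $\operatorname{diam}f(Q_i)$ over the row. Summing over the rows,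
\begin{equation}\label{eq:length}
d\le j^{-(m-1)}\sum_i\operatorname{diam}f(Q_i).
\end{equation}

\emph{Area.} Let $I$ be a set of indices and $Q_I=\bigcup_{i\in I}Q_i$, so that $I$ has $j^m|Q_I|_m$ elements. The interiors of the cubes are disjoint, so Lemma~\ref{lem:mass} gives $\sum_{i\in I}(\operatorname{diam}f(Q_i))^m\le c_0^{-1}\mu(Q_I)$. By H\"older's inequality with exponents $m$ and $m/(m-1)$,
\begin{equation}\label{eq:holder}
j^{-(m-1)}\sum_{i\in I}\operatorname{diam}f(Q_i)\le\big(c_0^{-1}\mu(Q_I)\big)^{1/m}\,|Q_I|_m^{(m-1)/m}.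
\end{equation}

\emph{Splitting.} A cube may meet both $E$ and its complement at every scale, so we pass to a compact set $A\subset E$. Let $A_j=\{y\in Q:\operatorname{dist}(y,A)\le\sqrt m/j\}$ if $A\neq\emptyset$, and $A_j=\emptyset$ otherwise. The cubes that meet $A$ lie in $A_j$, and the others lie in $Q\setminus A$. Applying \eqref{eq:holder} to the two families and using \eqref{eq:length} and $|Q|_m=1$,
\[
d\le\big(c_0^{-1}\mu(A_j)\big)^{1/m}+\big(c_0^{-1}\mu(Q)\big)^{1/m}|Q\setminus A|_m^{(m-1)/m}.
\]
The sets $A_j$ decrease to $A$ because $A$ is closed, and $\mu$ is finite, so $\mu(A_j)\to\mu(A)=0$. This is where $|f(Q)|_m<\infty$ is used. By inner regularity of Lebesgue measure we can then let $|Q\setminus A|_m\to|Q\setminus E|_m$, and we obtain $d^m\le c_0^{-1}\mu(Q)\,|Q\setminus E|_m^{m-1}$. Since $m\ge2$, this can be solved for $|Q\setminus E|_m$, and \eqref{eq:d} gives \eqref{eq:converse} with $c=\big(c_0/(2\eta(\sqrt m))^m\big)^{1/(m-1)}$.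
\end{proof}

\begin{proof}[Proof of the consequences]
Suppose that $E$ has full measure in a nonempty open set $O\subset\mathbb R^m$ and $|f(E)|_m=0$. Then every closed cube $Q\subset O$ has $|f(Q)|_m=\infty$, for otherwise \eqref{eq:converse}, applied to $E\cap Q$, would have left side $0$ and a positive right side. If $f(\mathbb R^m)$ has locally finite measure, then the compact set $f(Q)$ has finite measure, a contradiction; this is (i). If $E$ has full measure in $\mathbb R^m$, the observation applies to every $O$, and $f(O)\supset f(Q)$; this is (ii).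

For (iii), $f(e_1)=f(0)+e_1$ gives $\operatorname{diam}f([0,1]^m)\ge1$. If $|f([0,1]^m)|_m=\infty$ there is nothing to prove. Otherwise \eqref{eq:converse} for $Q=[0,1]^m$ and $E\cap Q$ gives $\varepsilon\ge c\,|f([0,1]^m)|_m^{-1/(m-1)}$, which is the claimed bound. Finally let $\beta>m-1$ and choose $s<1$ with $(m-s)/s<\beta$. The maps of Theorem~\ref{thm:main}(b) for this $s$ have the fixed constant $H(n,s)$, and $|f([0,1]^m)|_m\le C\varepsilon^{-(m-s)/s}=o(\varepsilon^{-\beta})$ as $\varepsilon\to0$. So no bound $|f([0,1]^m)|_m\ge c'\varepsilon^{-\beta}$ with $c'>0$ depending only on $n$ and $H$ can hold.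
\end{proof}

\begin{remark}[The hypothesis $n\ge3$]\label{rem:plane}
Theorem~\ref{thm:converse}(i) fails for $n=2$. In Sections~\ref{sec:perturb}--\ref{sec:proof1} the inequality $m\ge2$ was used only for $W_i>0$. For $m=1$ we have $T=A_1$, so the gauge is conformal after the first two steps of a cycle, and the corrugations are omitted; this is the scheme of \S\ref{sub:plane}. The rest of the proof of Theorem~\ref{thm:main}(a) is unchanged. The factors $\Psi$ coming from (S) and (N) map the line $t=0$ into itself, so $f$ restricts to a continuous injective map $\mathbb R\to\mathbb R$ with $f(x+1)=f(x)+1$. Thus $f(\mathbb R)=\mathbb R$ has locally finite length, while $E$ has full measure and $|f(E)|_1=0$.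
\end{remark}

\begin{thebibliography}{9}

\bibitem{HK} Heinonen and Koskela, Acta Math. 181 (1998).

\bibitem{slides} \emph{Inverse absolute continuity of quasiconformal maps}, \texttt{https://dntalam.webpages.auth.gr/files/iac\_slides.pdf}.

\bibitem{V1} V\"ais\"al\"a, \emph{Lectures on $n$-dimensional quasiconformal mappings}.

\bibitem{V2} V\"ais\"al\"a, Trans. AMS 264 (1981).

\end{thebibliography}
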